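\title{A 1-equational theory that is not equational}

\begin{abstract}
A formula $\varphi(x;y)$ is an equation if the finite intersections of its instances $\varphi(x;b)$ satisfy the descending chain condition, and a complete theory is $m$-equational if every definable set in $m$ variables is a Boolean combination of instances of equations. We show that $1$-equationality does not imply $m$-equationality for all $m$. For every $n\ge 1$ we construct a complete $\omega$-stable theory in a finite relational language that is $m$-equational exactly for $1\le m\le n$. Its models consist of a free, tree-like incidence geometry with $n+1$ two-element fibers over each vertex. The parity of a point in the product of all $n+1$ fibers carries a coloring that no equation detects, while any $n$ of the fibers carry no information about it.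
\end{abstract}

\section{Introduction}

Let $T$ be a complete first-order theory and let $\mathbb M$ be a sufficiently saturated model of $T$. For a formula $\varphi(x;y)$ without parameters and a tuple $b$ in $\mathbb M$, the set $\varphi(\mathbb M;b)$ of all tuples $a$ with $\mathbb M\models\varphi(a;b)$ is an \emph{instance} of $\varphi$.

\begin{definition}\label{def:eq}
A parameter-free formula $\varphi(x;y)$, with $x$ a tuple of length $m$, is an \emph{$m$-equation} (or just an \emph{equation}) if the family of finite intersections of instances of $\varphi$ has the descending chain condition: it contains no infinite strictly descending chain. The theory $T$ is \emph{$m$-equational} if every subset of $\mathbb M^m$ that is definable with parameters is a Boolean combination of instances of $m$-equations. It is \emph{equational} if it is $m$-equational for every $m\ge1$.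
\end{definition}

The model case is an algebraically closed field $K$. For a polynomial $f$ with integer coefficients, finite intersections of instances of $f(x,y)=0$ are Zariski closed subsets of $K^m$, so the formula is an equation by Hilbert's basis theorem; by quantifier elimination every definable set is a Boolean combination of such instances. In a general theory, instances of equations play the part of the closed sets, and $m$-equationality says that every definable subset of $\mathbb M^m$ is constructible. The formula $x=y$ is always an equation, and so is every definable equivalence relation, since an intersection of classes is a class or empty. The formula $x\ne y$ is not an equation in an infinite structure: removing one point after another gives a strictly descending chain. So the negation of an equation is usually not an equation, and this asymmetry is what the notion measures.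

Recall that $\varphi(x;y)$ is \emph{stable} if there are no tuples $a_i,b_j$ ($i,j<\omega$) such that $\varphi(a_i;b_j)$ holds exactly when $i<j$, and that $T$ is stable if all formulas are. It is known that $1$-equationality implies stability of all formulas $\varphi(x;y)$ with $x$ a single variable, and hence that every $1$-equational theory is stable. Stability thus passes from one variable to all tuples, and one may expect the same of equationality. The expectation is correct whenever tuples can be coded by elements in a definable way (Remark~\ref{rem:pairing}). The question, posed in \cite{HDR}, is whether it is correct in general: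
\begin{quote}
\emph{Is every complete $1$-equational theory equational?}
\end{quote}
The answer is no, and the failure can occur at any prescribed number of variables.

\begin{theorem}\label{thm:main}
Let $n\ge1$. There is a complete theory $T_n$ in a finite relational language such that
\begin{itemize}
\item[(i)] $T_n$ is $m$-equational for $1\le m\le n$;
\item[(ii)] $T_n$ is not $m$-equational for any $m>n$;
\item[(iii)] $T_n$ is $\omega$-stable.
\end{itemize}
\end{theorem}

In particular $T_1$ is $1$-equational but not $2$-equational, hence not equational.

\begin{corollary}\label{cor:main}
For a complete theory $T$ put $\mathrm{Eq}(T)=\{m\ge1: T\text{ is $m$-equational}\}$. Then $\mathrm{Eq}(T)$ is an initial segment of $\{1,2,\dots\}$, and every initial segment, namely $\emptyset$, each $\{1,\dots,n\}$, and $\{1,2,\dots\}$, occurs.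
\end{corollary}

Section~\ref{sec:eq} reduces both equationality and its failure to statements about types, and derives Corollary~\ref{cor:main} from Theorem~\ref{thm:main}. Section~\ref{sec:block} shows the coloring on the smallest structure that carries it, and shows why that structure is not yet a counterexample. The theory $T_n$ is constructed in Section~\ref{sec:structure}. Sections~\ref{sec:closed} and~\ref{sec:bf} describe its types by means of closed sets, five kinds of minimal extensions, and a back-and-forth argument; part (iii) follows at once. Parts (ii) and (i) are proved in Sections~\ref{sec:neg} and~\ref{sec:pos}.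

\subsection*{Conventions}
The model $\mathbb M$ is $\kappa$-saturated and strongly $\kappa$-homogeneous for a cardinal $\kappa$ larger than $\aleph_0$ and than the size of the language; \emph{small} means of size less than $\kappa$. We use the following standard facts. A finitely satisfiable set of formulas with parameters in a small set is realized in $\mathbb M$; in particular an infinite definable set is not small. Every small set lies in a small elementary submodel $N\preceq\mathbb M$, and every countable set in a countable one if the language is countable. A map between subsets of $\mathbb M$ is \emph{elementary} if it preserves all formulas evaluated in $\mathbb M$; an elementary map with small domain extends to an automorphism of $\mathbb M$. The type $\operatorname{tp}(x/N)$ is the set of formulas over $N$ that hold of $x$. A theory in a countable language is \emph{$\omega$-stable} if there are only countably many complete $1$-types over every countable set; it suffices to check this over countable $N\preceq\mathbb M$, since every type over a subset of $N$ is the restriction of a type over $N$.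

\section{Equations and types}\label{sec:eq}

In this section $T$ is an arbitrary complete theory. We first replace chains of sets by sequences of tuples.

\begin{lemma}\label{lem:seq}
A formula $\varphi(x;y)$ is not an equation if and only if there are tuples $x_k,y_k$ ($k\ge1$) such that $\varphi(x_k;y_j)$ holds for all $j<k$ and $\varphi(x_k;y_k)$ fails for all $k$.
\end{lemma}

\begin{proof}
Given such tuples, put $Y_k=\bigcap_{j<k}\varphi(\mathbb M;y_j)$ for $k\ge2$. Then $Y_k\supseteq Y_{k+1}$ and $x_k\in Y_k\setminus Y_{k+1}$. Conversely, let $Y_1\supsetneq Y_2\supsetneq\cdots$ with $Y_k=\bigcap_{b\in B_k}\varphi(\mathbb M;b)$ and $B_k$ finite. Replacing $B_k$ by $B_1\cup\dots\cup B_k$ does not change $Y_k$, so we may assume $B_1\subseteq B_2\subseteq\cdots$. Choose $x_k\in Y_k\setminus Y_{k+1}$ and $y_k\in B_{k+1}$ with $\neg\varphi(x_k;y_k)$. For $j<k$ we have $y_j\in B_{j+1}\subseteq B_k$, so $\varphi(x_k;y_j)$ holds.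
\end{proof}

\begin{lemma}\label{lem:pull}
Let $f:\mathbb M^m\to\mathbb M^k$ be definable without parameters, let $\chi(x)$ be a parameter-free formula in $m$ variables, and let $\varphi(z;y)$ be a $k$-equation. Then $\chi(x)\wedge\varphi(f(x);y)$ is an $m$-equation.
\end{lemma}

\begin{proof}
Otherwise take $x_i,y_i$ as in Lemma~\ref{lem:seq} for this formula. For $i\ge2$ the formula holds at $(x_i;y_1)$, so $\chi(x_i)$ holds, and therefore $\varphi(f(x_i);y_i)$ fails. The tuples $f(x_i),y_i$ ($i\ge2$) show that $\varphi$ is not an equation.
\end{proof}

\begin{remark}\label{rem:pairing}
Suppose that $T$ is $1$-equational and that $f:\mathbb M^m\to\mathbb M$ is injective and definable without parameters. If $Z\subseteq\mathbb M^m$ is definable, then $f(Z)$ is a Boolean combination of instances $\psi_l(z;e_l)$ of $1$-equations, and $Z=f^{-1}(f(Z))$ is the same Boolean combination of the $\psi_l(f(x);e_l)$. So $T$ is $m$-equational by Lemma~\ref{lem:pull}. A counterexample must therefore store information in tuples that no single element can code.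
\end{remark}

To prove that a theory is $m$-equational, it is enough to show that equations determine types.

\begin{lemma}\label{lem:types}
Let $\Psi$ be a set of $m$-equations. Suppose that for every small $N\preceq\mathbb M$, any two tuples in $\mathbb M^m$ that satisfy the same instances over $N$ of formulas in $\Psi$ have the same type over $N$. Then $T$ is $m$-equational.
\end{lemma}

\begin{proof}
Let $Z\subseteq\mathbb M^m$ be defined by a formula $\theta$ over a small $N\preceq\mathbb M$. For $a\in Z$ let $\Sigma_a$ consist of the instances over $N$ of formulas in $\Psi$ that hold at $a$ and the negations of those that fail at $a$. By hypothesis every realization of $\Sigma_a$ satisfies $\theta$, so by saturation $\Sigma_a\cup\{\neg\theta\}$ is not finitely satisfiable: a finite conjunction $\theta_a$ of formulas in $\Sigma_a$ implies $\theta$. The sets defined by the $\theta_a$ are contained in $Z$ and cover $Z$. By saturation again, $\{\theta\}\cup\{\neg\theta_a:a\in Z\}$ is not finitely satisfiable, so $Z$ is a finite union of sets defined by formulas $\theta_a$.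
\end{proof}

For the failure of $m$-equationality we need two tuples that a definable set separates but no equation does. An equation can hold at a special point and fail at a general one, as $x=y$ does. Lemma~\ref{lem:seq} forbids the opposite behavior: holding at the pairs off the diagonal of an infinite array and failing on the diagonal. If each of two types can be placed on the diagonal with the other one off the diagonal, no equation can tell them apart. We write $x^{\sigma}$, with $\sigma=\pm1$, for $x^{+}$ and $x^-$.

\begin{lemma}\label{lem:obs}
Let $Z\subseteq\mathbb M^m$ be definable over a finite tuple $y_0$. Suppose that for every small $N\preceq\mathbb M$ containing $y_0$ there are $x^+\in Z$ and $x^-\in\mathbb M^m\setminus Z$ with the following property. For each $\sigma\in\{\pm1\}$ there are maps $\tau_i:N\to\mathbb M$ and tuples $x_i\in\mathbb M^m$ ($i\ge1$) such that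
\[
\tau_i\cup\{x^{\sigma}\mapsto x_j\}\ \text{ for } i<j\qquad\text{and}\qquad \tau_i\cup\{x^{-\sigma}\mapsto x_i\}\ \text{ for all } i
\]
are elementary maps. Then $Z$ is not a Boolean combination of instances of $m$-equations.
\end{lemma}

\begin{proof}
Suppose that $Z$ is a Boolean combination of instances $\psi_l(x;e_l)$ of $m$-equations. Take a small $N\preceq\mathbb M$ containing $y_0$ and all $e_l$, and take $x^\pm$ as in the hypothesis. Since $Z$ separates $x^+$ from $x^-$, so does some instance $\psi(x;e)$ among the $\psi_l(x;e_l)$: there is $\sigma$ with $\psi(x^\sigma;e)$ and $\neg\psi(x^{-\sigma};e)$. For the $\tau_i,x_i$ belonging to this $\sigma$, the formula $\psi(x_j;\tau_i(e))$ holds for $i<j$ and fails for $i=j$. This contradicts Lemma~\ref{lem:seq}.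
\end{proof}

\begin{example}\label{ex:dlo}
The theory of dense linear orders without endpoints is not $1$-equational. This follows from its instability, but it is also the simplest instance of Lemma~\ref{lem:obs}. Let $Z=\{x:x>c\}$, let $N\ni c$ be small, and let $J$ be the set of all $x$ with $d<x<d'$ whenever $d<c<d'$ and $d,d'\in N$. By saturation $J$ contains points $x^-<c<x^+$, and $J$ is convex. For $c'\in J$ let $\tau_{c'}$ fix $N\setminus\{c\}$ and send $c$ to $c'$. For $x\in J$, the map $\tau_{c'}\cup\{x^+\mapsto x\}$ preserves the order if $x>c'$, and $\tau_{c'}\cup\{x^-\mapsto x\}$ does if $x<c'$; such maps are elementary by quantifier elimination. Take $\tau_i=\tau_{c_i}$ with $x_1<c_1<x_2<c_2<\cdots$ in $J$ for $\sigma=1$, and with $x_1>c_1>x_2>c_2>\cdots$ in $J$ for $\sigma=-1$.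
\end{example}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
Let $T$ be $m$-equational and $1\le k\le m$. Let $Z\subseteq\mathbb M^k$ be definable and define $f:\mathbb M^k\to\mathbb M^m$ by $f(x)=(x,x_1,\dots,x_1)$. The set $Z\times\mathbb M^{m-k}$ is a Boolean combination of instances $\psi_l(z;e_l)$ of $m$-equations, and $Z=f^{-1}(Z\times\mathbb M^{m-k})$ is the same Boolean combination of the $\psi_l(f(x);e_l)$. These are instances of $k$-equations by Lemma~\ref{lem:pull}. So $\mathrm{Eq}(T)$ is an initial segment.

By Theorem~\ref{thm:main}, $\mathrm{Eq}(T_n)=\{1,\dots,n\}$. The theory of an infinite set is equational: by quantifier elimination every definable set is a Boolean combination of instances of the equations $x_i=x_j$ and $x_i=y$. For dense linear orders $1\notin\mathrm{Eq}(T)$ by Example~\ref{ex:dlo}, so the initial segment $\mathrm{Eq}(T)$ is empty.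
\end{proof}

\section{One block}\label{sec:block}

A $1$-equational theory is stable, so the two arrays required by Lemma~\ref{lem:obs} cannot come from a definable order as in Example~\ref{ex:dlo}. We obtain them from a matching and a sign instead. Here is the basic pattern, for $n=1$.

Take vertices $a_1,a_2,\dots$ forming a set $A$ and $c_1,c_2,\dots$ forming a set $C$, call $a_i$ and $c_i$ partners, and put $\mu(a_j,c_i)=-1$ if $i=j$ and $\mu(a_j,c_i)=1$ otherwise. Over each vertex $v$ put two fibers $S_{0,v}$ and $S_{1,v}$ with two elements each, and let $X_v=S_{0,v}\times S_{1,v}$. Let $s:\bigcup_vX_v\to\{\pm1\}$ be \emph{odd}: changing one coordinate of the argument changes the sign. For $x\in X_a$ and $y\in X_c$ put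
\[
q(x,y)=s(x)\,s(y)\,\mu(a,c).
\]
The language has predicates for $A$, $C$, $S_0=\bigcup_vS_{0,v}$, $S_1=\bigcup_v S_{1,v}$, the partner relation, the relation $P(u,v)$ saying that $u$ lies in a fiber over $v$, and the $4$-ary relation $Q(x,y)$ saying that $q(x,y)=1$. The function $s$ is not in the language.

\medskip\noindent\emph{Neither $Q(x;y)$ nor $\neg Q(x;y)$ is a $2$-equation.} Fix $\sigma=\pm1$. Since $s$ is odd, it takes both values on each $X_v$, so we can choose $x_j\in X_{a_j}$ with $s(x_j)=1$ and $y_i\in X_{c_i}$ with $s(y_i)=\sigma$. Then
\[
\bigl(q(x_j,y_i)\bigr)_{j,i}=\begin{pmatrix}-\sigma&\sigma&\sigma&\cdots\\ \sigma&-\sigma&\sigma&\\ \sigma&\sigma&-\sigma&\\ \vdots&&&\ddots\end{pmatrix}.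
\]
For $\sigma=1$, Lemma~\ref{lem:seq} applies to $Q$, and for $\sigma=-1$ it applies to $\neg Q$. Each color appears on the diagonal of one array and off the diagonal of the other.

\medskip\noindent\emph{One coordinate does not see the color.} Swap the two points of $S_{0,a}$, swap the two points of $S_{1,a}$, and fix everything else. This changes two coordinates of each $x\in X_a$, so it preserves $s$ and is an automorphism. Hence the two points of $S_{0,a}$ have the same type over every set that avoids the fibers over $a$. Only a pair $(x_0,x_1)\in X_a$ has a color with respect to a point $y\in X_c$. With $n+1$ fibers over each vertex, any prescribed swaps of $n$ fibers can be completed to an even number of swaps by means of the last fiber.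

\medskip\noindent\emph{The set $Q(x;y_0)$ is nevertheless a Boolean combination of instances of $2$-equations.} Let $X_A=\bigcup_{a\in A}X_a$. For $x\in X_a$ and $x'\in X_{a'}$ write $x\sim x'$ if $Q(x,y)\leftrightarrow Q(x',y)$ for all $y\in X_c$ with $c$ not a partner of $a$ or $a'$. For such $y$ we have $q(x,y)q(x',y)=s(x)s(x')$, so $x\sim x'$ means $s(x)=s(x')$. Thus $\sim$ is a definable equivalence relation on $X_A$, hence an equation. The formula $P(x_0;v)$ is an equation in $x=(x_0,x_1)$, because distinct vertices have disjoint fibers. Now let $y_0\in X_{c}$, let $a$ be the partner of $c$, and pick $\bar x\in X_A$ with $s(\bar x)=s(y_0)$. Then $Q(x,y_0)$ holds if and only if $x\in X_A$ and exactly one of $x\sim\bar x$ and $P(x_0,a)$ holds.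

\medskip
The additional parameters $\bar x$ and $a$ know the sign function and the matching. The remedy is to take infinitely many such \emph{blocks}, each with its own sign function and its own matching, so that every adjacent pair $(a,c)$ lies in infinitely many blocks in which it is matched and in infinitely many in which it is not. If the blocks are attached to each other freely, then for any small set $N$ of parameters and any $c\in N$ there is a neighbor $a$ of $c$ such that the blocks through $(a,c)$ are unrelated to $N$. Neither their sign functions nor their matchings are then visible over $N$. Three things have to be shown: one coloring $q$ can have the above form on every block at once; types over $N$ can be described precisely enough to verify Lemma~\ref{lem:obs}; and the geometry of vertices and blocks is itself equational. All three rest on the fact that the blocks are glued along a tree.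

\section{The theory $T_n$}\label{sec:structure}

Fix $n\ge1$.

\subsection{Language and terminology}
The language $L_n$ has unary predicates $A,C,B,S_0,\dots,S_n$, binary relations $E,I,P$, a ternary relation $R$, and a relation $Q$ of arity $2n+2$. Put $L_{\mathrm{geo}}=\{A,C,B,E,I,R\}$. In all structures below the unary predicates partition the universe; we call them \emph{sorts}, although the language is one-sorted. With $V=A\cup C$, the relations satisfy
\[
E\subseteq A\times C,\quad I\subseteq V\times B,\quad R\subseteq A\times C\times B,\quad P\subseteq\textstyle\bigcup_iS_i\times V,\quad Q\subseteq(S_0\times\dots\times S_n)^2 .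
\]
Elements of $V$ are \emph{vertices} and elements of $B$ are \emph{blocks}; we write $v\in b$ for $I(v,b)$. The letters $a$ and $c$ denote vertices in $A$ and $C$, respectively. An \emph{edge} is a pair $e=(a,c)$ with $E(a,c)$; then $a,c$ are \emph{adjacent}, and we write $a,c\in e$. We write $\{v,w\}$ for an edge when we do not want to specify the sorts. If $R(a,c,b)$ holds, then $(a,c)$ is a \emph{slot} of $b$, the vertices $a,c$ are \emph{partners} in $b$, and $(a,c)$ is \emph{matched} in $b$. Put $\mu_b(a,c)=-1$ if $R(a,c,b)$ holds and $\mu_b(a,c)=1$ otherwise.

A \emph{node} is an edge or a block. A \emph{flag} is a pair consisting of an edge $e=(a,c)$ and a block $b$ with $a,c\in b$; we write $e\subset b$. Let $\Theta$ be the graph on the set of nodes in which $e$ and $b$ are joined when $e\subset b$. So the flags are the edges of the graph $\Theta$, and the word ``edge'' is reserved for pairs in $E$. The distance in $\Theta$ is $d$, with value $\infty$ between different connected components. For a vertex $v$, let $\Theta_v$ be the set of nodes containing $v$.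

\subsection{Trees}
A \emph{path} in a graph is a walk without repeated points. A \emph{forest} is a graph without cycles, and a \emph{tree} is a connected forest. In a forest, two points $\nu,\nu'$ of the same component are joined by a unique path $[\nu,\nu']$, and every walk from $\nu$ to $\nu'$ passes through all points of $[\nu,\nu']$. A \emph{subtree} is a nonempty connected subset; it contains the path between any two of its points, so two subtrees intersect in a subtree or not at all. A closed walk in a tree traverses each edge of the tree an even number of times, because removing that edge leaves two components. If $\Sigma$ is a subtree of a tree and $\nu$ is a point, there is a unique point of $\Sigma$ nearest to $\nu$, the \emph{gate} of $\nu$ in $\Sigma$, and it lies on every path from $\nu$ to a point of $\Sigma$.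

\begin{lemma}\label{lem:proj}
Let $\Sigma,\Sigma'$ be subtrees of a tree. If $\Sigma\cap\Sigma'\ne\emptyset$, the gates in $\Sigma$ of all points of $\Sigma'$ lie in $\Sigma\cap\Sigma'$. If $\Sigma\cap\Sigma'=\emptyset$, all points of $\Sigma'$ have the same gate in $\Sigma$.
\end{lemma}

\begin{proof}
If $\nu\in\Sigma'$ and $\nu_0\in\Sigma\cap\Sigma'$, then $[\nu,\nu_0]$ lies in $\Sigma'$ and contains the gate of $\nu$. In the second case it suffices to treat neighbors $\nu,\nu'\in\Sigma'$, with gates $g,g'$. The walk from $\nu$ to $\nu'$ and then along $[\nu',g']$ ends in $\Sigma$, so it passes through $g$. Its only point in $\Sigma$ is $g'$, so $g=g'$.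
\end{proof}

\subsection{The free geometry $G_0$}
We build a countable $L_{\mathrm{geo}}$-structure $G_0$. Start with two vertices, one in $A$ and one in $C$, that form an edge $e_*$. Then repeat the following operations, with bookkeeping such that each is applied infinitely often to each edge or block that appears.
\begin{itemize}
\item[(bm)] Given an edge $(a,c)$, add a block $b$ with vertices $a,c$ and $R(a,c,b)$.
\item[(bu)] Given an edge $(a,c)$, add a block $b$ and vertices $a',c'$. The block $b$ has vertices $a,c,a',c'$ and slots $(a,c')$, $(a',c)$, and the new edges are $(a,c')$, $(a',c)$, $(a',c')$. See Figure~\ref{fig:bu}.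
\item[(sl)] Given a block $b$, add vertices $a,c$ to $b$ with $R(a,c,b)$; make $a$ adjacent to all $C$-vertices of $b$, including $c$, and $c$ adjacent to all $A$-vertices of $b$.
\end{itemize}
No operation changes a relation between old elements. At every stage, any $a,c$ in a common block are adjacent, and every vertex of a block lies in exactly one slot of it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw[rounded corners,gray] (-0.7,-0.6) rectangle (2.7,2.1);
\node at (3.0,1.9) {$b$};
\draw (0,1.5)--(0,0);
\draw (2,1.5)--(2,0);
\draw[ultra thick] (0,1.5)--(2,0);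
\draw[ultra thick] (2,1.5)--(0,0);
\fill (0,1.5) circle (2pt) node[above] {$a$};
\fill (2,1.5) circle (2pt) node[above] {$a'$};
\fill (0,0) circle (2pt) node[below] {$c$};
\fill (2,0) circle (2pt) node[below] {$c'$};
\node (e) at (5,0.75) {$(a,c)$};
\node (b) at (6.6,0.75) {$b$};
\node (e1) at (8.3,1.65) {$(a,c')$};
\node (e2) at (8.3,0.75) {$(a',c')$};
\node (e3) at (8.3,-0.15) {$(a',c)$};
\draw (e)--(b); \draw (b)--(e1); \draw (b)--(e2); \draw (b)--(e3);
\end{tikzpicture}
\caption{Operation (bu) applied to the edge $(a,c)$. Left: the new block $b$ with its four vertices and four edges; the two edges that are matched in $b$ are thick. Right: the same data in the graph $\Theta$ of edges and blocks, where $b$ is attached to the old edge $(a,c)$ and the three new edges are attached to $b$ as leaves.}\label{fig:bu}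
\end{figure}

\begin{lemma}\label{lem:G0}
In $G_0$ the graph $\Theta$ is a tree, each $\Theta_v$ is a subtree, and $\Theta_v\cap\Theta_w$ has diameter at most $2$ if $v\ne w$.
\end{lemma}

\begin{proof}
A new block has only $a,c$ as old vertices, so it contains exactly one old edge. A new edge contains a new vertex, and at that stage this vertex lies in exactly one block, the block $b$ of the operation; so the new edge lies in $b$ only. Thus each operation attaches leaves to $\Theta$: possibly a block attached to its edge, and then new edges attached to the block. Hence $\Theta$ is a tree. At the start $\Theta_v=\{e_*\}$ for both vertices. The nodes containing a new vertex are $b$ and edges attached to $b$. An old vertex $v$ that lies in a new node also lies in the node to which the new node is attached. By induction each $\Theta_v$ is a subtree.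

If $v\ne w$ have the same sort, no edge contains both. So $\Theta_v\cap\Theta_w$ is empty or a subtree consisting of blocks only, which is a single node. For $a\in A$ and $c\in C$, if some node contains both then $(a,c)$ is an edge, and $\Theta_a\cap\Theta_c$ consists of this edge and the blocks containing it.
\end{proof}

\subsection{Signs and fibers}
The coloring must look as in Section~\ref{sec:block} on every block. We need functions $\varepsilon:E\to\{\pm1\}$ and $s_b:\{v:v\in b\}\to\{\pm1\}$, one for each block $b$, such that
\begin{equation}\label{eq:eps}
\varepsilon(a,c)=s_b(a)\,s_b(c)\,\mu_b(a,c)\qquad\text{for all }a,c\in b .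
\end{equation}
Since a new block contains just one old edge, the system can be solved along the construction. Put $\varepsilon(e_*)=1$. In (bm) put $s_b(a)=1$ and $s_b(c)=-\varepsilon(a,c)$; as $\mu_b(a,c)=-1$, \eqref{eq:eps} holds. In (bu) put $s_b(a)=s_b(a')=s_b(c')=1$ and $s_b(c)=\varepsilon(a,c)$; as $\mu_b(a,c)=1$, \eqref{eq:eps} holds for the old edge. In (sl) put $s_b=1$ on the two new vertices. In (bu) and (sl) each new edge lies in $b$ only, and we define $\varepsilon$ on it by \eqref{eq:eps}.

Now extend $G_0$ to an $L_n$-structure $M_0$. Over each vertex $v$ put two-element sets $S_{i,v}\subset S_i$ ($0\le i\le n$), the \emph{fibers} over $v$, all pairwise disjoint. Let $P(u,v)$ hold if and only if $u\in S_{i,v}$ for some $i$, and put $X_v=\prod_{i\le n}S_{i,v}$. Choose a base point $r_v\in X_v$ and let $\operatorname{sgn}(x)=(-1)^{|\{i\,:\,x_i\ne r_{v,i}\}|}$ for $x\in X_v$. For an edge $(a,c)$, $x\in X_a$ and $y\in X_c$ put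
\[
q(x,y)=\operatorname{sgn}(x)\operatorname{sgn}(y)\,\varepsilon(a,c).
\]
Let $Q(x,y)$ hold if $q(x,y)=1$, and nowhere else.

Let $T_n$ be the complete theory of $M_0$. From now on $\mathbb M$ is a model of $T_n$ as in the conventions, and $\mathbb G$ is the $L_{\mathrm{geo}}$-structure on $A\cup C\cup B$ in $\mathbb M$. In $\mathbb M$ we put $S_{i,v}=\{u\in S_i:P(u,v)\}$ and $X_v=\prod_iS_{i,v}$; for $x\in X_a$, $y\in X_c$ with $(a,c)$ an edge, $q(x,y)$ is $1$ if $Q(x,y)$ holds and $-1$ otherwise.

\subsection{First-order properties}
Connectedness of $\Theta$ and of the sets $\Theta_v$ is not a first-order property and does not pass to $\mathbb M$. The following list contains what does pass and what the proof uses. Each item is a sentence or a family of sentences, one for each value of the numerical parameters; note that ``$d(\nu,\nu')\le k$'' is first-order for each $k$. Two nodes are \emph{$k$-linked} if there are nodes $\nu_0,\dots,\nu_k$ from one to the other such that $\nu_{i-1}$ and $\nu_i$ have a common vertex for each $i$.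

\begin{itemize}
\item[(P0)] The sorts partition the universe and the relations hold only between the sorts indicated. Every element of $\bigcup_iS_i$ is $P$-related to exactly one vertex, the vertex \emph{under} it. Each $S_{i,v}$ has exactly two elements. If $Q(x,y)$, then $x\in X_a$ and $y\in X_c$ for some edge $(a,c)$.
\item[(P1)] If $a,c\in b$, then $E(a,c)$. If $R(a,c,b)$, then $a,c\in b$. For each block $b$, $R(\cdot,\cdot,b)$ is a bijection between the sets of $A$-vertices and of $C$-vertices of $b$, and these sets are infinite. Every edge lies in infinitely many blocks in which it is matched and in infinitely many in which it is not. Every vertex lies in an edge.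
\item[(P2)] $\Theta$ has no cycles.
\item[(P3)] If two nodes containing $v$ are joined by a path in $\Theta$, all nodes on the path contain $v$.
\item[(P4)] For all $k$ and all finite sets $W$ of vertices and blocks there are $a\in A$ and $c\in C$ such that no node containing $a$ or $c$ is $k$-linked to a block in $W$ or to a node containing a vertex in $W$.
\item[(P5)] For every vertex $v$, all nodes $\nu_1,\dots,\nu_l$ and all $k$ there is an edge $e\ni v$ with $d(e,\nu_i)>k$ for all $i$.
\item[(P6)] Let $r\ge2$, $k\ge0$, $K=rk+2r$. There are no distinct vertices $v_i$ and nodes $\nu_i,\nu_i'$ ($i\in\mathbb Z/r\mathbb Z$) such that, for all $i$, both $\nu_i'$ and $\nu_{i+1}$ contain $v_{i+1}$, $d(\nu_i,\nu'_i)\le k$, and $d(\nu_i',\nu_{i+1})>K$.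
\item[(P7)] (Oddness.) For an edge $(a,c)$, changing one coordinate of $x\in X_a$ or of $y\in X_c$ changes the sign of $q(x,y)$.
\item[(P8)] (Rectangle rule.) For $a,a',c,c'\in b$, not necessarily distinct, and $x\in X_a$, $x'\in X_{a'}$, $y\in X_c$, $y'\in X_{c'}$,
\[
q(x,y)\,q(x',y)\,q(x,y')\,q(x',y')=\mu_b(a,c)\,\mu_b(a',c)\,\mu_b(a,c')\,\mu_b(a',c').
\]
\end{itemize}

Properties (P4) and (P5) will produce, by saturation, vertices and edges at infinite distance from a small set. Property (P6) will show that the components of $\Theta$ in $\mathbb M$ are again arranged along a forest. Property (P8) expresses \eqref{eq:eps} without mention of $\varepsilon$, $s_b$ and the base points, none of which is in the language.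

\begin{lemma}\label{lem:P}
Properties {\rm(P0)--(P8)} hold in $M_0$, and hence in $\mathbb M$.
\end{lemma}

\begin{proof}
(P0) holds by construction. For (P1), the first three statements hold at every stage except for infinity, which holds because (sl) is applied infinitely often to $b$. Each application of (bm) or (bu) to an edge gives a new block in which the edge is matched or not matched, respectively, and this never changes. The first two vertices lie in $e_*$, and every later vertex is adjacent to its partner in the block where it was added. (P2) and (P3) follow from Lemma~\ref{lem:G0}.

(P4). By (P1) there is an infinite path $\Sigma=(e_0,b_1,e_1,b_2,\dots)$ in $\Theta$ with $e_{i-1}\cap e_i=\emptyset$: given $e_{i-1}$, choose a block $b_i\supset e_{i-1}$ different from $b_{i-1}$ and then two vertices of $b_i$ of opposite sorts outside $e_{i-1}$. If a vertex $v$ lay in $e_i$ and $e_j$ with $i<j$, it would lie in $e_{i+1}$ by (P3), which is impossible. So $\Theta_v\cap\Sigma$ is empty or a subpath with at most one edge $e_i$ among its nodes, and has diameter at most $2$. Let $\rho(\nu)$ be the gate of $\nu$ in $\Sigma$. By Lemma~\ref{lem:proj}, $\rho(\Theta_v)$ has diameter at most $2$ for every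 $v$, so $k$-linked nodes have $\rho$-images at distance at most $2k$. The blocks in $W$ and the nodes containing a vertex in $W$ have $\rho$-images in a finite part of $\Sigma$. If $e_i=(a,c)$, then $\rho(\Theta_a)$ and $\rho(\Theta_c)$ contain $e_i$ and so lie within distance $2$ of it. For large $i$ the vertices $a,c$ are as required.

(P5). From an edge $e\ni v$ go to a block $b\supset e$, then to an edge $e'\ne e$ with $v\in e'\subset b$, then to a block $b'\ne b$ containing $e'$, and so on; this is possible by (P1). The walk never turns back, so it is an infinite path in the tree $\Theta$. Along it the distance from each $\nu_i$ tends to infinity, because it is the distance to the gate of $\nu_i$ in the path plus a constant.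

(P6). Suppose such vertices and nodes exist. Concatenate the \emph{short} pieces $[\nu_i,\nu_i']$ and the \emph{long} pieces $[\nu_i',\nu_{i+1}]\subseteq\Theta_{v_{i+1}}$ to a closed walk in $\Theta$. Each piece traverses a flag at most once, and the closed walk traverses it an even number of times. So each of the more than $K$ flags on $[\nu_1',\nu_2]\subseteq\Theta_{v_2}$ lies on another piece. The short pieces contain at most $rk$ flags in total. Another long piece lies in $\Theta_{v_j}$ with $v_j\ne v_2$, so it meets $[\nu'_1,\nu_2]$ in a subpath inside $\Theta_{v_j}\cap\Theta_{v_2}$, which has at most $2$ flags by Lemma~\ref{lem:G0}. Hence $K<rk+2(r-1)$, a contradiction.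

(P7) holds because $\operatorname{sgn}$ is odd. For (P8), substitute \eqref{eq:eps} into the definition of $q$. Each of $\operatorname{sgn}(x)$, $\operatorname{sgn}(x')$, $\operatorname{sgn}(y)$, $\operatorname{sgn}(y')$, $s_b(a)$, $s_b(a')$, $s_b(c)$, $s_b(c')$ occurs twice in the product, and the four factors $\mu_b$ remain.
\end{proof}

\section{Closed sets and steps}\label{sec:closed}

We work in $\mathbb G$. The aim is to describe how an arbitrary element is attached to a small elementary submodel. We isolate the closure properties of such submodels that matter, and show that every element is reached from a closed set by finitely many extensions of five explicit kinds, whose isomorphism type is known completely.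

\subsection{The forest of components}
A \emph{component}, denoted $\gamma$, is a connected component of $\Theta=\Theta(\mathbb G)$. It is a tree by (P2). A vertex $v$ \emph{meets} $\gamma$ if $\Theta_v\cap\gamma\neq\emptyset$; in that case $\Theta_v\cap\gamma$ is a subtree by (P3). A vertex can meet many components, so two components may be related through common vertices. Let $\mathcal F$ be the bipartite graph whose points are the vertices and the components, with $v$ joined to $\gamma$ if $v$ meets $\gamma$.

\begin{lemma}\label{lem:forest}
The graph $\mathcal F$ is a forest.
\end{lemma}

\begin{proof}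
Let $v_1,\gamma_1,v_2,\gamma_2,\dots,v_r,\gamma_r$ be a cycle, with $r\ge2$ and indices modulo $r$. Choose nodes $\nu_i,\nu_i'\in\gamma_i$ with $v_i\in\nu_i$ and $v_{i+1}\in\nu_i'$. The distances $d(\nu_i,\nu'_i)$ are finite, so they are bounded by some $k$, and $d(\nu_i',\nu_{i+1})=\infty$ since $\gamma_i\ne\gamma_{i+1}$. This contradicts (P6).
\end{proof}

\subsection{Closed sets}
For $D\subseteq\mathbb G$ let $\Theta_D$ be the set of blocks in $D$ and of edges with both vertices in $D$, and let $\gamma_D=\gamma\cap\Theta_D$. A \emph{$D$-component} is a component with $\gamma_D\ne\emptyset$. A \emph{$D$-object} is a vertex in $D$ or a $D$-component; these are the points of $\mathcal F$ that $D$ sees.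

\begin{definition}
A set $D\subseteq\mathbb G$ is \emph{closed} if the following hold.
\begin{itemize}
\item[(C1)] If $v,b\in D$ and $v\in b$, then the partner of $v$ in $b$ is in $D$.
\item[(C2)] For each $D$-component $\gamma$, the set $\gamma_D$ is a subtree of $\gamma$.
\item[(C3)] If $v\in D$ meets a $D$-component $\gamma$, then $v$ lies in some node of $\gamma_D$.
\item[(C4)] All points of an $\mathcal F$-path between two $D$-objects are $D$-objects.
\end{itemize}
\end{definition}

So $D$ is closed under partners, convex in each component, and convex in $\mathcal F$; and (C3) says that every adjacency in $\mathcal F$ between $D$-objects is witnessed inside $D$. The empty set is closed. So is $\{b\}$ for a block $b$: it has no vertices, and its only object is the component of $b$. For $N\preceq\mathbb M$ write $N^\flat=N\cap\mathbb G$.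

\begin{lemma}\label{lem:model}
If $N\preceq\mathbb M$, then $D=N^\flat$ is closed.
\end{lemma}

\begin{proof}
(C1): the partner is definable from $v$ and $b$. (C2): let $\nu,\nu'\in\gamma_D$ have distance $k$. By elementarity $N$ contains the blocks and vertices of some walk of length $k$ from $\nu$ to $\nu'$, and the only such walk is $[\nu,\nu']$. (C3): fix $\nu\in\gamma_D$. Some node containing $v$ has finite distance $k$ from $\nu$; by elementarity there is such a node in $\Theta_D$, and it lies in $\gamma$.

(C4): consider an $\mathcal F$-path between two $D$-objects. For each component on it, choose nodes that contain the neighboring vertices of the path; if the component is an endpoint, choose also a node in $\gamma_D$. The nodes chosen in one component have finite distances. So a single formula, whose parameters are the end vertices and the chosen nodes in $\Theta_D$, says that there are vertices and nodes with these incidences and these distance bounds. By elementarity it has witnesses in $N$. They give an $\mathcal F$-walk between the same two endpoints through vertices in $D$ and components of nodes in $\Theta_D$, that is, through $D$-objects only. By Lemma~\ref{lem:forest} this walk passes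 through all points of the path.
\end{proof}

Let $D$ be closed, $\gamma$ a $D$-component and $\nu\in\gamma$. The \emph{gate} of $\nu$ is its gate in the subtree $\gamma_D$ of $\gamma$. The next lemma says that everything outside $D$ is related to $D$ only through one gate.

\begin{lemma}\label{lem:gate}
Let $D$ be closed and let $\gamma$ be a $D$-component.
\begin{itemize}
\item[(a)] If $v\in D$ and $v\in\nu\in\gamma$, then $v$ lies in the gate of $\nu$.
\item[(b)] Let $u\in V\setminus D$ meet $\gamma$. Then $u$ meets no other $D$-component; all nodes in $\Theta_u\cap\gamma$ have the same gate $g(u)$; every $v\in D$ adjacent to $u$ lies in $g(u)$; and no block in $D$ other than $g(u)$ contains $u$.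
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (C3), $v\in\nu_1$ for some $\nu_1\in\gamma_D$. The path $[\nu,\nu_1]$ passes through the gate of $\nu$, and its nodes contain $v$ by (P3).

(b) If $u$ met another $D$-component $\gamma'$, the path $\gamma,u,\gamma'$ would give $u\in D$ by (C4). Both $\Theta_u\cap\gamma$ and $\gamma_D$ are subtrees of $\gamma$, the latter by (C2). Their intersection contains no edge, since $u\notin D$, so it is empty or a single block. In both cases Lemma~\ref{lem:proj} shows that all nodes of $\Theta_u\cap\gamma$ have the same gate. Let $v\in D$ be adjacent to $u$ and let $\gamma''$ be the component of the edge $\{u,v\}$. If $\gamma''\ne\gamma$, then $\gamma,u,\gamma'',v$ is a path between $D$-objects, and (C4) gives $u\in D$. So $\{u,v\}\in\Theta_u\cap\gamma$, and $v\in g(u)$ by (a). Finally, a block in $D$ containing $u$ lies in a $D$-component met by $u$, hence in $\gamma$, and it is its own gate; so it equals $g(u)$.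
\end{proof}

\subsection{Steps}
Three kinds of steps mirror the operations (bm), (bu), (sl). The other two have no counterpart in the construction of $G_0$; they open a new component or a new connected component of $\mathcal F$.

\begin{definition}
Let $D$ be closed. A \emph{step} over $D$ is a set $D'$ of one of the following kinds.
\begin{itemize}
\item[(V)] $D'=D\cup\{v\}$, where $v$ is a vertex that is not connected in $\mathcal F$ to any $D$-object.
\item[(E)] $D'=D\cup\{w\}$, where $w$ is adjacent to a vertex $v\in D$, the \emph{base}, and the component of the edge $\{v,w\}$ is not a $D$-component.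
\item[(Bm)] $D'=D\cup\{b\}$, where $b\notin D$ is a block containing an edge $(a,c)\in\Theta_D$, the \emph{base}, that is matched in $b$.
\item[(Bu)] $D'=D\cup\{b,a',c'\}$, where $b\notin D$ is a block containing an edge $(a,c)\in\Theta_D$, the \emph{base}, that is not matched in $b$, and $c',a'$ are the partners of $a,c$ in $b$.
\item[(Sl)] $D'=D\cup\{a,c\}$, where $(a,c)$ is a slot of a block $b\in D$, the \emph{base}, and $a,c\notin D$.
\end{itemize}
\end{definition}

In (E) we have $w\notin D$, since otherwise $\{v,w\}\in\Theta_D$. In (Sl), by (C1), if one of $a,c$ is outside $D$ then so is the other.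

\begin{lemma}\label{lem:step}
Let $D'$ be a step over a closed set $D$. Then $D'$ is closed, and the relations $E,I,R$ on $D'$ that involve an element of $D'\setminus D$ are exactly the following.
\begin{itemize}
\item[(V)] None.
\item[(E)] $E$ between $v$ and $w$.
\item[(Bm)] $a,c\in b$ and $R(a,c,b)$.
\item[(Bu)] $a,c,a',c'\in b$; $R(a,c',b)$, $R(a',c,b)$; $E(a,c')$, $E(a',c)$, $E(a',c')$. Here $a',c'\notin D$.
\item[(Sl)] $a,c\in b$; $R(a,c,b)$; $E(a,c)$; and $E(a,c'')$, $E(a'',c)$ for all $a'',c''\in D$ that lie in $b$.
\end{itemize}
\end{lemma}

\begin{proof}
By (P1), $R$ holds only of vertices of the block in question, so it suffices in each case to find the new adjacencies and incidences and then to read off the slots.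

(V). If $v$ were adjacent to $v'\in D$, both would meet the component of $\{v,v'\}$; if $v$ were in a block of $D$, it would meet a $D$-component. Either way $v$ would be connected to a $D$-object. So there are no new relations and $\Theta_{D'}=\Theta_D$. This gives (C1) and (C2). For (C3), $v$ meets no $D$-component; for (C4), no path joins $v$ to another $D'$-object.

(E). Let $\gamma$ be the component of $\{v,w\}$. If $w$ met a $D$-component $\gamma'$, then $\gamma'\ne\gamma$, and the path $v,\gamma,w,\gamma'$ would give $w\in D$ by (C4). So $w$ meets no $D$-component and lies in no block of $D$. Let $v'\in D\setminus\{v\}$ be a vertex. It does not meet $\gamma$, since the path $v,\gamma,v'$ would make $\gamma$ a $D$-object. If $v'$ were adjacent to $w$ with $\{v',w\}\in\gamma''$, then $\gamma''\ne\gamma$, and the path $v',\gamma'',w,\gamma,v$ would give $w\in D$. So the relations are as stated and $\Theta_{D'}=\Theta_D\cup\{\{v,w\}\}$. (C1) holds as $w$ is in no block of $D$, and (C2) holds as $\gamma_{D'}$ is a single node. (C3) holds as only $v,w\in D'$ meet $\gamma$ and $w$ meets no $D$-component. For (C4), the new objects $\gamma$ and $w$ are adjacent in $\mathcal F$. If a $D$-object is connected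 to them, it is connected to $v$; the path from $v$ to it consists of $D$-objects, so it avoids $\gamma$ and $w$, and prefixing $\gamma$ or $w,\gamma$ gives the path from $\gamma$ or $w$.

(Bm), (Bu). The block $b\notin\Theta_D$ is a neighbor of $e=(a,c)\in\Theta_D$, so its component $\gamma$ is a $D$-component and its gate is $e$. By Lemma~\ref{lem:gate}(a), the vertices of $b$ in $D$ are exactly $a$ and $c$. For (Bm) this gives the relations and (C1); moreover $\Theta_{D'}=\Theta_D\cup\{b\}$ with $b$ attached to $e$, and the objects do not change, so (C2)--(C4) persist. For (Bu), $a'\ne a$ and $c'\ne c$ because $e$ is not matched in $b$; as $a',c'\in b$, they are not in $D$. Since $b\in\Theta_{a'}\cap\Theta_{c'}\cap\gamma$ has gate $e$, we get $g(a')=g(c')=e$. By Lemma~\ref{lem:gate}(b), the only vertices of $D$ that can be adjacent to $a'$ or $c'$ are $c$ and $a$, and no block of $D$ contains $a'$ or $c'$. The listed adjacencies hold by (P1), and the slots of $b$ among $a,a',c,c'$ are $(a,c')$ and $(a',c)$ because $R(\cdot,\cdot,b)$ is a bijection.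

(Sl). Let $\gamma$ be the component of $b$, a $D$-component. As $b\in\Theta_a\cap\Theta_c$ is its own gate, $g(a)=g(c)=b$. By Lemma~\ref{lem:gate}(b), the neighbors of $a$ and $c$ in $D$ lie in $b$, and $b$ is the only block of $D$ containing $a$ or $c$. With (P1) this gives the list.

It remains to show that $D'$ is closed for (Bu) and (Sl). (C1): by the list, the new incidences are with $b$, and the partners in $b$ of the vertices involved are in $D'$. (C2): every new node is $b$ or an edge contained in $b$, and $b$ lies in $\gamma_D$ or is attached to it. In particular the $D'$-components are the $D$-components. (C3): old vertices are covered by (C3) for $D$; a new vertex meets only the $D$-component $\gamma$, by Lemma~\ref{lem:gate}(b), and lies in $b\in\gamma_{D'}$. (C4): both new vertices are adjacent to $\gamma$ in $\mathcal F$, so the path between them passes only through $\gamma$. A path from $\gamma$ to a $D$-object consists of $D$-objects, so it avoids the new vertices, and prefixing a new vertex gives the path from it.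
\end{proof}

A \emph{chain} over a closed set $D$ is a sequence $D=D_0\subset D_1\subset\dots\subset D_k$, with $k\ge0$, in which each $D_{j+1}$ is a step over $D_j$. It \emph{reaches} the elements and tuples of $D_k$. All $D_j$ are closed, and every $D_j$-object is a $D_{j+1}$-object. We record which kinds of steps are needed to reach an element, because Section~\ref{sec:pos} counts them.

\begin{lemma}\label{lem:reach}
Let $D$ be closed.
\begin{itemize}
\item[(a)] If $\gamma$ is a $D$-component and $z$ is a block in $\gamma$ or a vertex meeting $\gamma$, then $z$ is reached by a chain of steps {\rm(Bm), (Bu), (Sl)}.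
\item[(b)] If $w$ is adjacent to $v\in D$, then $w$ is reached by a chain of steps {\rm(Bm), (Bu), (Sl)}, or $D\cup\{w\}$ is an {\rm(E)}-step with base $v$.
\item[(c)] If a vertex $z$ is connected in $\mathcal F$ to a $D$-object, then $z$ is reached by a chain without {\rm(V)}-steps. Otherwise $D\cup\{z\}$ is a {\rm(V)}-step.
\item[(d)] Every finite tuple in $\mathbb G$ is reached by a chain over $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $D'$ is closed, $b\in D'$ and $u\in b$ is a vertex outside $D'$, then the slot of $u$ in $b$ gives an (Sl)-step that adds $u$. Now choose $\nu\in\gamma$ with $z=\nu$ or $z\in\nu$, and let $\nu_0,\dots,\nu_r=\nu$ be the path from the gate of $\nu$ to $\nu$. We extend the chain so that $\nu_0,\nu_1,\dots$ belong in turn to $\Theta_{D'}$, where $D'$ is the current closed set. If $\nu_i\in\Theta_{D'}$ is an edge and the block $\nu_{i+1}$ is not in $D'$, add it by a (Bm)- or (Bu)-step with base $\nu_i$. If $\nu_i\in D'$ is a block, add the vertices of the edge $\nu_{i+1}$ by at most two (Sl)-steps. At the end $\nu\in\Theta_{D'}$. Then $z\in D'$, unless $\nu$ is a block and $z\in\nu$ is a vertex outside $D'$; in that case one more (Sl)-step adds $z$.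

(b) If the component of $\{v,w\}$ is a $D$-component, apply (a). Otherwise $D\cup\{w\}$ is an (E)-step by definition.

(c) Follow the $\mathcal F$-path from a $D$-object to $z$, and extend the chain so that each point in turn becomes an object of the current closed set $D'$. From a $D'$-component to a vertex meeting it, use (a). From a vertex $v\in D'$ to a component $\gamma$ that $v$ meets and that is not yet a $D'$-component, note that $\gamma$ contains an edge $\{v,w\}$: if $v\in b\in\gamma$, take for $w$ the partner of $v$ in $b$. Then $D'\cup\{w\}$ is an (E)-step, after which $\gamma$ is an object. The second statement is the definition of (V).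

(d) It suffices to reach one element. For a vertex use (c). For a block $b$, first reach a vertex $v\in b$. If the component of $b$ is not yet an object, make it one by an (E)-step with base $v$ as in (c). Then apply (a).
\end{proof}

\begin{lemma}\label{lem:exist}
Let $D$ be small and closed. There are {\rm(V)}-steps over $D$ with $v\in A$ and with $v\in C$; an {\rm(E)}-step with base $v$ for every vertex $v\in D$; {\rm(Bm)}- and {\rm(Bu)}-steps with base $e$ for every edge $e\in\Theta_D$; and an {\rm(Sl)}-step with base $b$ for every block $b\in D$.
\end{lemma}

\begin{proof}
(V). Every node contains a vertex, so a node may be repeated in a linking sequence, and $k$-linked nodes are $k'$-linked for $k'\ge k$. Hence (P4) and saturation give $v\in A$, and likewise $v\in C$, such that for no $k$ is a node containing $v$ $k$-linked to a block in $D$ or to a node containing a vertex of $D$. Suppose that an $\mathcal F$-path joins $v$ to a $D$-object. Neighbors in $\Theta$ have a common vertex, so any two nodes of one component are $k$-linked for some $k$; and two nodes containing the same vertex of the path are $1$-linked. Going along the path, we link a node containing $v$ to a node containing a vertex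 of $D$ or to a node of $\Theta_D$, which is a block in $D$ or contains a vertex of $D$. This contradicts the choice of $v$.

(E). By (P5) and saturation there is a neighbor $w$ of $v$ with $d(\{v,w\},\nu)>k$ for all $\nu\in\Theta_D$ and all $k$.

(Bm), (Bu), (Sl). By (P1), the blocks in which $e$ is matched, the blocks containing $e$ in which it is not matched, and the vertices of $b$ form infinite definable sets. These are not small, so they are not contained in $D$.
\end{proof}

\section{Elementary maps and $\omega$-stability}\label{sec:bf}

We now bring in the fibers. For a closed set $D$ let $\widehat D$ be the $L_n$-substructure of $\mathbb M$ on $D$ and all fibers $S_{i,v}$ with $v\in D$. If $N\preceq\mathbb M$, then $N=\widehat{N^\flat}$: the vertex under an element of $N$ is definable from it, and a two-element set defined over $N$ is contained in $N$.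

For a vertex $v$ and $J\subseteq\{0,\dots,n\}$, the \emph{flip} $\phi_{v,J}$ is the permutation of $\mathbb M$ that swaps the two points of $S_{i,v}$ for each $i\in J$ and fixes everything else. It preserves all relations except possibly $Q$, and by (P7) it multiplies $q$ by $(-1)^{|J|}$ on pairs over an edge containing $v$. With (P0) we obtain:

\begin{lemma}\label{lem:flip}
If $|J|$ is even, $\phi_{v,J}$ is an automorphism of $\mathbb M$.
\end{lemma}

Let $f:D\to D^*$ be an $L_{\mathrm{geo}}$-isomorphism of closed sets. Steps $D_1$ over $D$ and $D_1^*$ over $D^*$ \emph{correspond under $f$} if they have the same kind, $f$ maps base to base, and for kind (V) the new vertices have the same sort. The \emph{natural extension} $f_1:D_1\to D_1^*$ of $f$ maps each new element to the new element of the same sort. By Lemma~\ref{lem:step} it is an $L_{\mathrm{geo}}$-isomorphism.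

Suppose further that $F:\widehat D\to\widehat{D^*}$ is an isomorphism extending $f$, and extend $F\cup f_1$ to $F_1:\widehat{D_1}\to\widehat{D_1^*}$ by arbitrary bijections $S_{i,v}\to S_{i,f_1(v)}$ for the new vertices $v$. For an edge $(a,c)\in\Theta_{D_1}$ put
\[
\delta(a,c)=q(x,y)\,q(F_1x,F_1y)\qquad(x\in X_a,\ y\in X_c).
\]
By (P7), changing one coordinate changes both factors, so $\delta(a,c)$ does not depend on $x,y$. By (P0):
\begin{equation}\label{eq:delta}
F_1\text{ is an isomorphism if and only if }\delta=1\text{ on all new edges.}
\end{equation}
Composing $F_1$ with $\phi_{v,\{0\}}$ for a new vertex $v$ changes the sign of $\delta$ on the edges containing $v$ and nowhere else; we call this \emph{adjusting at $v$}. Each new vertex gives one free sign, while an (Sl)-step may create infinitely many new edges. The rectangle rule closes this gap.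

\begin{lemma}\label{lem:extend}
Let $F:\widehat D\to\widehat{D^*}$ be an isomorphism with $D,D^*$ closed, let $f=F|_D$, and let $D_1,D_1^*$ be steps that correspond under $f$. Then $F\cup f_1$ extends to an isomorphism $\widehat{D_1}\to\widehat{D_1^*}$.
\end{lemma}

\begin{proof}
Start with any $F_1$ as above; $\delta=1$ on edges in $\Theta_D$. Let $b\in D_1$ be a block with vertices $a_1,a_2,c_1,c_2\in D_1$. Multiply (P8) for points over these vertices by (P8) for their images. The right-hand sides are equal because $f_1$ preserves $\mu$, so
\begin{equation}\label{eq:rect}
\delta(a_1,c_1)\,\delta(a_2,c_1)\,\delta(a_1,c_2)\,\delta(a_2,c_2)=1 .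
\end{equation}
For (V) and (Bm) there is no new edge. For (E) there is one; adjust at $w$ if needed. For (Bu), adjust at $c'$ to get $\delta(a,c')=1$ and at $a'$ to get $\delta(a',c)=1$. As $\delta(a,c)=1$, \eqref{eq:rect} gives $\delta(a',c')=1$. For (Sl), if $b$ has no vertex in $D$ then $(a,c)$ is the only new edge; adjust at $a$. Otherwise, by (C1), $b$ has a slot $(\bar a,\bar c)$ in $D$. Adjust at $a$ and at $c$ to get $\delta(a,\bar c)=\delta(\bar a,c)=1$. Let $a'',c''\in D$ be vertices of $b$. Apply \eqref{eq:rect} to $(a,\bar a;\bar c,c'')$, to $(\bar a,a'';c,\bar c)$ and to $(a,\bar a;c,\bar c)$. In each case three of the four factors are known to be $1$, and we get $\delta(a,c'')=1$, $\delta(a'',c)=1$ and $\delta(a,c)=1$. By \eqref{eq:delta} the adjusted map is an isomorphism.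
\end{proof}

\begin{proposition}\label{prop:elem}
If $D,D^*$ are small closed sets, every isomorphism $F:\widehat D\to\widehat{D^*}$ is elementary, and so extends to an automorphism of $\mathbb M$.
\end{proposition}

\begin{proof}
Let $\mathcal I$ be the family of all such isomorphisms. Let $F:\widehat D\to\widehat{D^*}$ be in $\mathcal I$ and $z\in\mathbb M$. We show that some extension of $F$ in $\mathcal I$ has $z$ in its domain. By (P0) and Lemma~\ref{lem:reach}(d) there is a chain $D=D_0\subset\dots\subset D_k$ that reaches $z$ or the vertex under $z$, so $z\in\widehat{D_k}$. Given an isomorphism $F_j:\widehat{D_j}\to\widehat{D_j^*}$ in $\mathcal I$ extending $F$, Lemma~\ref{lem:exist} gives a step $D_{j+1}^*$ over $D_j^*$ corresponding to $D_{j+1}$, and Lemma~\ref{lem:extend} gives $F_{j+1}$.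

We prove by induction on formulas that all members of $\mathcal I$ preserve all formulas in both directions. Atomic formulas and Boolean connectives need no argument. If $\exists z\,\theta(d,z)$ holds with $d$ in the domain of $F$, take a witness $z$ and an extension $F'\in\mathcal I$ defined at $z$; then $\theta(Fd,F'z)$ holds by induction. The converse direction follows because $\mathcal I$ is closed under inverses.
\end{proof}

\begin{proposition}\label{prop:omega}
$T_n$ is $\omega$-stable.
\end{proposition}

\begin{proof}
Let $N\preceq\mathbb M$ be countable and $z\in\mathbb M\setminus N$. Let $p=z$ if $z\in\mathbb G$, and let $p$ be the vertex under $z$ otherwise. Then $p\notin N$, since $N=\widehat{N^\flat}$. Take a chain $N^\flat=D_0\subset\dots\subset D_k$ reaching $p$, and label each new element by the number of its step and its sort. Record the kinds of the steps, the sorts of the new vertices in (V)-steps, the bases (as elements of $N$ or as labels), the label of $p$, and the sort of $z$. There are countably many possible records.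

Let $z,z'$ have the same record, with chains $(D_j)$, $(D_j')$ and elements $p,p'$. Starting from the identity of $N$, Lemma~\ref{lem:extend} gives inductively isomorphisms $\widehat{D_j}\to\widehat{D_j'}$ that respect labels; the equality of records says that the next steps correspond. The last one, $F$, fixes $N$ and maps $p$ to $p'$. If $z\in\mathbb G$, then $F(z)=z'$. If $z\in S_{i,p}$, then $z'\in S_{i,p'}$, and either $F(z)=z'$ or $F\phi_{p,\{i,i'\}}(z)=z'$ for any $i'\ne i$. Such $i'$ exists since $n\ge1$; the flip fixes $N$ since $p\notin N$, and it restricts to an automorphism of $\widehat{D_k}$ by Lemma~\ref{lem:flip}. By Proposition~\ref{prop:elem}, $\operatorname{tp}(z/N)=\operatorname{tp}(z'/N)$. So there are countably many $1$-types over $N$.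
\end{proof}

\section{Failure of equationality in more than $n$ variables}\label{sec:neg}

We first recover, on each block of $\mathbb M$, the picture of Section~\ref{sec:block}.

\begin{lemma}\label{lem:sign}
For every block $b$ there is an odd function $s:\bigcup_{v\in b}X_v\to\{\pm1\}$ such that $q(x,y)=s(x)s(y)\mu_b(a,c)$ for all $a,c\in b$, $x\in X_a$, $y\in X_c$.
\end{lemma}

\begin{proof}
Fix $\bar a,\bar c\in b$, $\bar x\in X_{\bar a}$ and $\bar y\in X_{\bar c}$. Put $s(y)=q(\bar x,y)\mu_b(\bar a,c)$ for $y\in X_c$, and then $s(x)=q(x,\bar y)\mu_b(a,\bar c)s(\bar y)$ for $x\in X_a$. These functions are odd by (P7), and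
\[
s(x)s(y)\mu_b(a,c)=q(\bar x,y)\,q(x,\bar y)\,q(\bar x,\bar y)\cdot\mu_b(a,c)\mu_b(\bar a,c)\mu_b(a,\bar c)\mu_b(\bar a,\bar c).
\]
By (P8) for $a,\bar a,c,\bar c$ and $x,\bar x,y,\bar y$, the right-hand side equals $q(x,y)$.
\end{proof}

\begin{proposition}\label{prop:neg}
$T_n$ is not $m$-equational for any $m\ge n+1$.
\end{proposition}

\begin{proof}
Fix $c_0\in C$ and $y_0\in X_{c_0}$, and let
\[
Z=\{(x,u): x\in\mathbb M^{n+1},\ u\in\mathbb M^{m-n-1},\ Q(x,y_0)\}.
\]
For $x=(x_0,\dots,x_n)$ put $t(x)=(x,x_0,\dots,x_0)\in\mathbb M^m$. We verify the hypothesis of Lemma~\ref{lem:obs}. Let $N\preceq\mathbb M$ be small with $y_0\in N$, and put $D=N^\flat$. Then $D$ is closed by Lemma~\ref{lem:model}, $\widehat D=N$, and $c_0\in D$.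

\emph{The two points.} By Lemma~\ref{lem:exist} there is an (E)-step $D\cup\{a\}$ with base $c_0$. By (P7) there are $x^+,x^-\in X_a$ with $q(x^{+},y_0)=1$ and $q(x^-,y_0)=-1$. Then $t(x^+)\in Z$ and $t(x^-)\notin Z$. Fix $\sigma\in\{\pm1\}$.

\emph{The array.} Let $b$ be a block, let $(a_i,c_i)$ ($i\ge1$) be distinct slots of $b$, and let $s$ be as in Lemma~\ref{lem:sign}. Choose $x_j\in X_{a_j}$ with $s(x_j)=1$ and $y_i\in X_{c_i}$ with $s(y_i)=\sigma$. Then
\begin{equation}\label{eq:array}
q(x_j,y_i)=\sigma\quad(i\ne j),\qquad q(x_i,y_i)=-\sigma .
\end{equation}

\emph{Copies of $N$.} We need, for each $i$, a copy of $N$ attached at $(c_i,y_i)$ that does not see $b$. The model $N$ has this position relative to any block through $(a,c_0)$, so we move such a block onto $b$. Let $b^*$ be a block containing $(a,c_0)$ and let $a^*$ be the partner of $c_0$ in $b^*$. The component of $b^*$ is that of $(a,c_0)$, so it is not a $D$-component. The sets $\{b^*,a^*,c_0\}$ and $\{b,a_i,c_i\}$ are (Sl)-steps over the closed sets $\{b^*\}$ and $\{b\}$, and they correspond under $b^*\mapsto b$. Choose the bijections of the fibers over $c_0$ with those over $c_i$ so that $y_0\mapsto y_i$, choose any bijections of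 the fibers over $a^*$ with those over $a_i$, and adjust at $a^*$ so that $\delta=1$ on the only edge $(a^*,c_0)$. By \eqref{eq:delta} and Proposition~\ref{prop:elem}, the result extends to an automorphism $\tau_i$ of $\mathbb M$ with $\tau_i(b^*)=b$, $\tau_i(c_0)=c_i$, $\tau_i(y_0)=y_i$. The set $D^i=\tau_i(D)$ is closed and contains $c_i$, and the component of $b$ is not a $D^i$-component. This component contains every edge $(a_j,c_i)$. Hence, for all $i$ and $j$, the set $D^i\cup\{a_j\}$ is an (E)-step over $D^i$ with base $c_i$.

\emph{The elementary maps.} Fix $i,j$ and let $\eta=q(x_j,y_i)$. The steps $D\cup\{a\}$ and $D^i\cup\{a_j\}$ correspond under $\tau_i|_D$. Extend $\tau_i|_N$ by $a\mapsto a_j$ and by the bijections of fibers that send $x^\eta$ to $x_j$ coordinatewise. The only new edge is $(a,c_0)$, by Lemma~\ref{lem:step}, and $\delta(a,c_0)=q(x^\eta,y_0)\,q(x_j,y_i)=\eta^2=1$. By \eqref{eq:delta} and Proposition~\ref{prop:elem} the map is elementary, and it sends $t(x^\eta)$ to $t(x_j)$. By \eqref{eq:array}, $\eta=\sigma$ for $i<j$ and $\eta=-\sigma$ for $i=j$. So the maps $\tau_i|_N$ and the tuples $t(x_j)$ are as required, and Lemma~\ref{lem:obs} shows that $Z$ is not a Boolean combination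 of instances of $m$-equations.
\end{proof}

\begin{remark}
The decisive point is that $D^i\cup\{a_i\}$ and $D^i\cup\{a_j\}$ ($j\ne i$) are steps of the same kind, although $(a_i,c_i)$ is matched in $b$ and $(a_j,c_i)$ is not. That they have the same type over $D^i$ depends on Lemma~\ref{lem:exist}, which uses that every edge lies in blocks of both kinds. Without this part of (P1), the formula $\exists b\,R(a,c,b)$ could separate the diagonal from the rest of the array.
\end{remark}

\section{Equationality in at most $n$ variables}\label{sec:pos}

We must exhibit enough equations to apply Lemma~\ref{lem:types}. They come from the geometry alone. We show that positive existential $L_{\mathrm{geo}}$-formulas are equations, that they determine the position of a tuple of $\mathbb G$ over a closed set, and that $m\le n$ points in the fibers add nothing beyond equalities.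

\subsection{Homomorphisms and positive formulas}
For $D\subseteq\mathbb G$, a \emph{homomorphism} $h:D\to\mathbb G$ is a map such that $h(d)$ satisfies a relation of $L_{\mathrm{geo}}$ whenever the tuple $d$ in $D$ does. It need not be injective and need not preserve negated relations. It is \emph{over} $D_0\subseteq D$ if it fixes $D_0$ pointwise. A positive existential $L_{\mathrm{geo}}$-formula is built from atomic formulas, including equalities, by $\wedge$, $\vee$ and $\exists$. A \emph{positive formula} is an $L_n$-formula saying that all its free variables lie in $\mathbb G$ and that a given positive existential $L_{\mathrm{geo}}$-formula holds in $\mathbb G$, with quantifiers relativized to $A\cup C\cup B$.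

\begin{lemma}\label{lem:hom}
Let $D$ be closed and $h:D\to\mathbb G$ a homomorphism. Then $h$ extends to a homomorphism on every step $D'$ over $D$. Consequently, if a positive formula holds of a tuple $d$ in $D$, it holds of $h(d)$.
\end{lemma}

\begin{proof}
We use the notation and the lists of Lemma~\ref{lem:step}. (V): send $v$ to any vertex of its sort. (E): send $w$ to any neighbor of $h(v)$. (Bm): send $b$ to a block in which the edge $(h(a),h(c))$ is matched. (Bu): send $b$ to a block $b^*$ containing $(h(a),h(c))$ and send $c',a'$ to the partners of $h(a),h(c)$ in $b^*$. (Sl): send $(a,c)$ to any slot of $h(b)$. All these choices exist by (P1), and they preserve the listed relations $I$ and $R$. The relations $E$ listed for (Bu) and (Sl) hold between vertices of $b$; their images lie in the image of $b$, so they are adjacent by (P1).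

For the last claim, a positive existential formula is equivalent to one of the form $\exists z\,\theta(d,z)$ with $\theta$ built from atomic formulas by $\wedge$ and $\vee$. A witness $z$ is reached by a chain over $D$ by Lemma~\ref{lem:reach}(d); $h$ extends along the chain, and the extension preserves $\theta$.
\end{proof}

Conversely, one positive formula controls the existence of a homomorphism. The only obstacle is that an (Sl)-step can create infinitely many relations $E$ with elements of $D$. These follow from finitely many incidences.

\begin{lemma}\label{lem:fin}
Let $D=D_0\subset\dots\subset D_k$ be a chain over a closed set $D$, and let $p$ be a finite tuple in $D_k$. There are a positive formula $\psi(x;z)$ and a finite tuple $g$ in $D$ such that $\psi(p;g)$ holds, and whenever $\psi(p';g)$ holds there is a homomorphism $h:D_k\to\mathbb G$ over $D$ with $h(p)=p'$.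
\end{lemma}

\begin{proof}
Let $\Delta$ be the following finite set of atomic statements true in $D_k$: the sorts of all elements of $D_k\setminus D$; the relation $E$ between $v$ and $w$ for each (E)-step; and the relations $I$ and $R$ listed in Lemma~\ref{lem:step} for each (Bm)-, (Bu)- and (Sl)-step. Let $g$ enumerate the elements of $D$ that occur in $\Delta$ or in $p$. Introduce a variable for each element of the finite set $D_k\setminus D$. Let $\psi(x;g)$ say that these variables have values that satisfy $\Delta$, and that each $x_l$ equals the variable or the coordinate of $g$ that stands for $p_l$. Then $\psi(p;g)$ holds. If $\psi(p';g)$ holds, the witnesses and the identity of $D$ define a map $h$ with $h(p)=p'$ that preserves $\Delta$.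

We show by induction that $h|_{D_j}$ is a homomorphism. By Lemma~\ref{lem:step}, the new relations in $D_{j+1}$ that are not in $\Delta$ are relations $E$ between two vertices of the block $b$ of a (Bu)- or (Sl)-step. The incidence of each of these vertices with $b$ is in $\Delta$ or holds already in $D_j$, so $h$ preserves it. Both images lie in $h(b)$ and are adjacent by (P1).
\end{proof}

\begin{proposition}\label{prop:poseq}
Every positive formula $\varphi(x;y)$ is an equation.
\end{proposition}

\begin{proof}
Otherwise take $x_k,y_k$ as in Lemma~\ref{lem:seq}. As $\varphi(x_{j+1};y_j)$ holds, all $y_j$ are in $\mathbb G$. Let $N\preceq\mathbb M$ be small and contain all $y_k$, and let $\mathcal U$ be a nonprincipal ultrafilter on the index set. The formulas $\theta(x)$ over $N$ with $\{k:\theta(x_k)\}\in\mathcal U$ form a complete type over $N$; let $p$ realize it. For each $j$ the formula $\varphi(x_k;y_j)$ holds for all $k>j$, so $\varphi(p;y_j)$ holds. In particular $p$ is in $\mathbb G$. Take a chain $N^\flat=D_0\subset\dots\subset D_l$ reaching $p$, and $\psi,g$ as in Lemma~\ref{lem:fin}. Since $\psi(p;g)$ holds, $\psi(x_i;g)$ holds for $\mathcal U$-many $i$; fix one. There is a homomorphism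 $h:D_l\to\mathbb G$ over $N^\flat$ with $h(p)=x_i$. It fixes $y_i$, so Lemma~\ref{lem:hom} turns $\varphi(p;y_i)$ into $\varphi(x_i;y_i)$, a contradiction.
\end{proof}

\subsection{Positive formulas determine the geometry}
A homomorphism can fold a step onto a more special configuration. For example, let $D\cup\{b,a',c'\}$ be a (Bu)-step and $D\cup\{b^*\}$ a (Bm)-step with the same base $(a,c)$. The map $b\mapsto b^*$, $a'\mapsto a$, $c'\mapsto c$ is a homomorphism over $D$, so $b^*$ satisfies every positive formula over $D$ that $b$ satisfies; and $R(a,c,z)$ holds of $b^*$ but not of $b$. Here specialization goes in one direction only, in contrast with the points $x^+,x^-$ of Section~\ref{sec:neg}. To prove this in general we attach to each chain a cost that drops whenever a homomorphism folds something. A (V)-step can fold onto a long chain of other steps, an (E)-step onto a long chain of steps (Bm), (Bu), (Sl), and a (Bu)-step onto a (Bm)-step. This dictates the definition: the \emph{cost} of a step is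
\[
(1,0,0)\text{ for (V)},\quad(0,1,0)\text{ for (E)},\quad(0,0,2)\text{ for (Bu)},\quad(0,0,1)\text{ for (Bm) and (Sl)},
\]
and the cost of a chain is the sum of the costs of its steps. Triples of natural numbers are ordered lexicographically. This is a well-order, and $\alpha<\beta$ implies $\alpha+\alpha'<\beta+\alpha'$.

\begin{lemma}\label{lem:cost}
Let $D$ be closed, and let $p,p'$ be finite tuples in $\mathbb G$ of the same length that satisfy the same instances over $D$ of positive formulas. Then there are chains over $D$ ending in $D_k\ni p$ and $D_k'\ni p'$, and an isomorphism $F:\widehat{D_k}\to\widehat{D_k'}$ that fixes $\widehat D$ pointwise and maps $p$ to $p'$.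
\end{lemma}

\begin{proof}
Let $\operatorname{cost}(p)$ be the least cost of a chain over $D$ reaching $p$; it exists by Lemma~\ref{lem:reach}(d). Hypothesis and conclusion are symmetric in $p,p'$, so we may assume $\operatorname{cost}(p)\le\operatorname{cost}(p')$. Let $D=D_0\subset\dots\subset D_k$ be a chain of cost $\operatorname{cost}(p)$ reaching $p$. The tuple $p'$ satisfies the formula $\psi(x;g)$ of Lemma~\ref{lem:fin}, so there is a homomorphism $h:D_k\to\mathbb G$ over $D$ with $h(p)=p'$. We construct closed sets $D=D_0'\subseteq D_1'\subseteq\dots\subseteq D'_k$ with $h(D_j)\subseteq D_j'$, where $D_{j+1}'$ is the end of a chain over $D_j'$, the \emph{replacement} of the step $D_{j+1}$. There are four cases.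

(V) with new vertex $v$. By Lemma~\ref{lem:reach}(c), either $h(v)$ is reached by a chain without (V)-steps, of cost less than $(1,0,0)$, or $D_j'\cup\{h(v)\}$ is a (V)-step.

(E) with new vertex $w$ and base $v$. The vertex $h(w)$ is adjacent to $h(v)\in D_j'$. By Lemma~\ref{lem:reach}(b), either it is reached by steps (Bm), (Bu), (Sl), of total cost less than $(0,1,0)$, or $D'_j\cup\{h(w)\}$ is an (E)-step with base $h(v)$.

(Bm) or (Bu) with block $b$ and base $(a,c)$. The edge $(h(a),h(c))$ is in $\Theta_{D'_j}$ and is contained in $h(b)$. If $h(b)\in D_j'$, the replacement is empty. Otherwise it is the step that adds $h(b)$ over this edge. For (Bm), $h$ preserves $R(a,c,b)$, so the new step is of kind (Bm). For (Bu), the new step is of kind (Bu), or of kind (Bm) with smaller cost; and in all cases $h(c'),h(a')$ are the partners of $h(a),h(c)$ in $h(b)$, so they lie in $D'_{j+1}$ by (C1).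

(Sl) with slot $(a,c)$ and base $b$. The pair $(h(a),h(c))$ is a slot of $h(b)\in D_j'$. By (C1) both or neither of $h(a),h(c)$ lie in $D'_j$. The replacement is empty in the first case and is the (Sl)-step adding this slot in the second.

In every case the replacement has cost at most that of the original step, with equality only if it is a single step of the same kind whose base is the $h$-image of the base and whose new elements are the $h$-images of the new elements. The replacements together form a chain over $D$ reaching $p'=h(p)$, so their total cost is at least $\operatorname{cost}(p')\ge\operatorname{cost}(p)$. Hence equality holds at every step. By induction on $j$, the map $h|_{D_j}$ is an isomorphism onto $D_j'$, the steps $D_{j+1}$ and $D'_{j+1}$ correspond under it (for (V) because $h$ preserves sorts), and $h|_{D_{j+1}}$ is its natural extension. Starting from the identity of $\widehat D$, Lemma~\ref{lem:extend} gives isomorphisms $\widehat{D_j}\to\widehat{D_j'}$ extending each other and $h|_{D_j}$. The last one is $F$.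
\end{proof}

\subsection{The spare fiber}

\begin{proposition}\label{prop:pos}
$T_n$ is $m$-equational for $1\le m\le n$.
\end{proposition}

\begin{proof}
For $u\in\mathbb M$ let $\pi(u)=u$ if $u\in\mathbb G$, and let $\pi(u)$ be the vertex under $u$ otherwise. Apply $\pi$ coordinatewise to tuples; it is definable without parameters. Let $\Psi$ consist of the following formulas in $x=(x_1,\dots,x_m)$:
\[
x_j=x_l,\qquad x_j=y,\qquad U_1(x_1)\wedge\dots\wedge U_m(x_m)\wedge\varphi(\pi(x);y),
\]
where $U_1,\dots,U_m$ are sorts and $\varphi(z_1,\dots,z_m;y)$ is a positive formula. The first two are $m$-equations, since a finite intersection of instances is everything, an instance, or empty. The third is an $m$-equation by Proposition~\ref{prop:poseq} and Lemma~\ref{lem:pull}.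

We verify the hypothesis of Lemma~\ref{lem:types}. Let $N\preceq\mathbb M$ be small, $D=N^\flat$, and let $x,x'\in\mathbb M^m$ satisfy the same instances over $N$ of formulas in $\Psi$. Taking $z_1=z_1$ for $\varphi$, we see that $x_j$ and $x_j'$ have the same sort $U_j$ for each $j$. Put $p=\pi(x)$ and $p'=\pi(x')$. With this choice of $U_1,\dots,U_m$, the formulas of the third kind show that $p$ and $p'$ satisfy the same instances over $D$ of positive formulas. Let $F:\widehat{D_k}\to\widehat{D'_k}$ be as in Lemma~\ref{lem:cost}. It fixes $\widehat D=N$ and maps $p$ to $p'$, and $x$ lies in $\widehat{D_k}$. We correct $F$ so that it maps $x$ to $x'$.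

If $x_j\in\mathbb G$, then $x_j'\in\mathbb G$ and $F(x_j)=F(p_j)=p'_j=x_j'$. If $x_j$ lies in a fiber over a vertex of $D$, then $x_j\in N$, and the instance of the second kind with parameter $x_j$ gives $x_j'=x_j=F(x_j)$. It remains to treat coordinates in fibers over vertices $v\in D_k\setminus D$. Fix such $v$, put $v'=F(v)$, and let $O_v$ be the set of $i$ such that $S_{i,v}$ contains a coordinate of $x$. If $x_j\in S_{i,v}$, then $x_j'$ has sort $S_i$ and $\pi(x_j')=p_j'=F(v)=v'$, so $x_j'\in S_{i,v'}$. Let $i\in O_v$. By the formulas of the first kind, $x_j=x_l$ if and only if $x_j'=x_l'$, so the assignment $x_j\mapsto x_j'$ for $x_j\in S_{i,v}$ is a well-defined injection. It extends to a unique bijection of two-element sets $S_{i,v}\to S_{i,v'}$. This bijection is either $F$ or $F$ preceded by the swap of $S_{i,v}$; let $J_v\subseteq O_v$ be the set of $i$ for which the swap is needed. Now we use $m\le n$: since $|O_v|\le m<n+1$, there is a spare index $i_v\in\{0,\dots,n\}\setminus O_v$. Let $J'_v=J_v$ if $|J_v|$ is even, and $J'_v=J_v\cup\{i_v\}$ otherwise.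

Let $\phi$ be the composite of the flips $\phi_{v,J_v'}$ over the finitely many vertices $v\in D_k\setminus D$. By Lemma~\ref{lem:flip} it restricts to an automorphism of $\widehat{D_k}$. It fixes $N$ and $D_k$ pointwise, and $F\phi(x)=x'$, because the spare fibers contain no coordinate of $x$. By Proposition~\ref{prop:elem}, $F\phi$ is elementary on $\widehat{D_k}$, so $\operatorname{tp}(x/N)=\operatorname{tp}(x'/N)$.
\end{proof}

The hypothesis $m\le n$ enters only through the spare index $i_v$. For $m=n+1$ a tuple $x\in X_v$ occupies all fibers over $v$, the set $J_v$ may have odd size, and the points $x^+$ and $x^-$ of Section~\ref{sec:neg} are an instance of this.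

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The theory $T_n$ is complete and $L_n$ is a finite relational language. Parts (i), (ii) and (iii) are Propositions~\ref{prop:pos}, \ref{prop:neg} and~\ref{prop:omega}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{HDR} \emph{Groupes d\'efinissables dans des expansions de th\'eories stables}, \texttt{http://home.mathematik.uni-freiburg.de/pizarro/HDR.pdf}.
\end{thebibliography}
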